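
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{Fano subplanes are not inherited by transposed translation planes}


\begin{abstract}
A spread $S$ in a projective space of dimension $2n-1$ over a field $K$ determines a translation plane $\pi(S)$. If the image of $S$ under a polarity is again a spread, it determines the transposed plane. A published problem asks to show that if the projective extension of $\pi(S)$ has a Fano subplane, then so has that of the transposed plane. We disprove this over every infinite field of characteristic different from $2$ and in every dimension $2n\ge 4$; for infinite $K$ these are exactly the failing cases. In the positive direction we show, for spreads of lines in $PG(3,K)$ and any field $K$ of characteristic different from $2$, that Fano subplanes of two special kinds are inherited. The counterexamples are built by transfinite recursion on the dual side, starting from the annihilators of seven components that carry a generic Fano subplane.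
\end{abstract}

\section{The question and the answer}

\subsection{Spreads, planes, transposition}

Let $K$ be a field and $V$ a $K$-space of dimension $2n<\infty$. A \emph{partial spread} of $V$ is a set $F$ of $n$-dimensional subspaces with $C\cap C'=0$ for distinct $C,C'\in F$; then $V=C\oplus C'$. It is a \emph{spread} if its members (the \emph{components}) cover $V$. A spread $S$ defines an affine plane $\pi(S)$, the \emph{translation plane} of $S$: points are the vectors of $V$, lines are the cosets $v+C$ with $C\in S$, and $C$ is the \emph{direction} of $v+C$. Two points $v\ne w$ lie on exactly one line, whose direction is the component containing $w-v$. Cosets of distinct components meet in exactly one point, because $V=C\oplus C'$; cosets of the same component are parallel. The \emph{projective extension} of $\pi(S)$ arises by adjoining the line at infinity $\ell_\infty$, whose points are the directions.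

A polarity $\sigma$ of $PG(V)$ reverses inclusions. So the members of $S\sigma$ are again pairwise complementary, and instead of ``every point lies in a member'' one has ``every hyperplane contains a member'': $S\sigma$ is a \emph{dual spread}. If $S\sigma$ happens to be a spread, then $\pi(S\sigma)$ is called the \emph{transposed plane} of $\pi(S)$. The name is explained as follows. For $U\le V$ let $U^\perp\le V^*$ be the annihilator, and put
\[
S^\perp=\{C^\perp: C\in S\}.
\]
Choose $V=X\oplus X$ such that one component is $\{(0,x)\}$; the others are then graphs $\{(x,Mx)\}$ of linear maps $M$. Identify $V^*$ with $X^*\oplus X^*$ by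
\begin{equation}\label{eq:pairing}
\langle (f,g),(x,y)\rangle=f(y)-g(x).
\end{equation}
The annihilator of $\{(0,x)\}$ is $\{(0,f)\}$, and that of $\{(x,Mx)\}$ is $\{(f,M^{T}f)\}$. The matrices of the components are transposed.

The polarity itself is immaterial for $n\ge2$. The map $U^\perp\mapsto U\sigma$ is an isomorphism from the subspace lattice of $V^*$ to that of $V$, so by the fundamental theorem of projective geometry it is induced by a semilinear bijection $V^*\to V$. Hence $S\sigma$ is a spread if and only if $S^\perp$ is a spread of $V^*$, and then $\pi(S\sigma)\cong\pi(S^\perp)$. \emph{From now on ``the transposed plane'' means $\pi(S^\perp)$, and it exists if and only if $S^\perp$ is a spread.} For $K=\mathbb F_q$ this is automatic: a spread has $q^n+1$ members, and $q^n+1$ pairwise complementary $n$-dimensional subspaces contain $(q^n+1)(q^n-1)+1=q^{2n}$ vectors. In general $S^\perp$ may or may not be a spread.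

A \emph{Fano subplane} of a projective plane is a subplane of order $2$: seven points and seven lines such that each of the lines contains exactly three of the points and each of the points lies on exactly three of the lines. The following problem is posed in \cite{NdM}:
\begin{quote}
Show that if the projective extension of a translation plane $\pi$ has a Fano subplane then so does the projective extension of the transposed translation plane (assuming it exists).
\end{quote}

There is some reason to expect this. In characteristic $2$ every translation plane has Fano subplanes (Section~\ref{sec:B}). In other characteristics, the condition that certain components carry a Fano subplane is a condition on their relative position, and transposition preserves the obvious invariants of relative position, for instance all determinants $\det(M-M')$. Theorem~\ref{thm:C} below shows that the expectation is partly justified. Nevertheless the statement is false.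

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $K$ be an infinite field with $\operatorname{char}K\ne2$ and let $n\ge2$. There is a spread $S$ of $K^{2n}$ such that $S\sigma$ is a spread for every polarity $\sigma$, the projective extension of $\pi(S)$ has a Fano subplane, and the projective extension of the transposed plane has none.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K$ be an infinite field and $n\ge1$. The implication ``if the extension of $\pi(S)$ has a Fano subplane, then so has the extension of the transposed plane, provided it exists'' holds for all spreads $S$ of $K^{2n}$ if and only if $\operatorname{char}K=2$ or $n=1$.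
\end{theorem}

\begin{theorem}\label{thm:C}
Let $K$ be any field, finite or infinite, with $\operatorname{char}K\ne2$. Let $n=2$, let $S$ and $S^\perp$ be spreads, and suppose that the extension of $\pi(S)$ has a Fano subplane which either
\begin{enumerate}
\item[(i)] has exactly one point on $\ell_\infty$, or
\item[(ii)] has no point on $\ell_\infty$, but has a line whose three points in the subplane lie in a coset of a $1$-dimensional $K$-subspace.
\end{enumerate}
Then the extension of $\pi(S^\perp)$ has a Fano subplane.
\end{theorem}

For finite fields of odd order the question is not settled here. By Theorem~\ref{thm:C} and Lemma~\ref{lem:dict} below, a counterexample in $PG(3,q)$, $q$ odd, could only come from a plane all of whose Fano subplanes are disjoint from $\ell_\infty$ and have no line whose three points are collinear over $K$.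

\subsection{Plan of the proof of Theorem~\ref{thm:A}}

We construct $F=S^\perp$ rather than $S$. Put $W=V^*$. A partial spread $F$ of $W$ has the form $S^\perp$ with both $S$ and $S^\perp$ spreads if and only if every vector of $W$ lies in a member of $F$ and every hyperplane of $W$ contains a member of $F$; the second condition says that the annihilators of the members cover $V$. So there are $|K|$ requirements, and we fulfil them one at a time, adding to $F$ a component through a prescribed vector or inside a prescribed hyperplane. Two things are needed.
\begin{itemize}
\item \emph{Extension.} If $|F|<|K|$ and $F$ carries no Fano subplane and no degenerate version of one (to be specified in Section~\ref{sec:hand}), the next component can be chosen so that none is created (Sections~\ref{sec:hand}--\ref{sec:ext}).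
\item \emph{Seed.} We must start with components $D_L^\perp$, where seven components $D_L$ carry a Fano subplane in $V$ but their annihilators carry neither a Fano subplane nor a degenerate version of one in $W$ (Sections~\ref{sec:det}--\ref{sec:seed}).
\end{itemize}
The two parts are put together in Section~\ref{sec:A}. Theorems~\ref{thm:B} and \ref{thm:C} are proved in Sections~\ref{sec:B} and \ref{sec:C}.

\medskip
\noindent\textbf{Standing assumption.} In Sections~\ref{sec:config}--\ref{sec:seed} and \ref{sec:C} we assume $\operatorname{char}K\neq2$.

\section{Fano subplanes as configurations of vectors}\label{sec:config}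

\subsection{The abstract Fano plane}

Its point set $P$ consists of $m,a,a',b,b',c,c'$, and its line set $\mathcal L$ of
\begin{gather*}
N=\{m,a,a'\},\qquad L_4=\{m,b,b'\},\qquad L_5=\{m,c,c'\},\\
L_0=\{a,b,c\},\quad L_1=\{a,b',c'\},\quad L_2=\{a',b,c'\},\quad L_3=\{a',b',c\}.
\end{gather*}
So $b,b',c,c'$ form a quadrangle with diagonal points $m,a,a'$; see Figure~\ref{fig:fano}. The line through distinct points $i,j$ is written $ij$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (90:2)--(210:2)--(330:2)--cycle;
\draw (90:2)--(270:1);
\draw (210:2)--(30:1);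
\draw (330:2)--(150:1);
\draw[dashed] (0,0) circle (1);
\fill (90:2) circle (2pt) node[above] {$b$};
\fill (210:2) circle (2pt) node[left] {$b'$};
\fill (330:2) circle (2pt) node[right] {$c$};
\fill (0,0) circle (2pt);
\node at (0.42,-0.05) {$c'$};
\fill (150:1) circle (2pt);
\node at (150:1.32) {$m$};
\fill (30:1) circle (2pt);
\node at (30:1.32) {$a$};
\fill (270:1) circle (2pt) node[below] {$a'$};
\end{tikzpicture}
\caption{The labelled Fano plane. The dashed circle is the line $N=\{m,a,a'\}$; the sides of the triangle are $L_4\ni b,b'$, $L_0\ni b,c$, $L_3\ni b',c$; the lines through the center $c'$ are $L_5\ni c$, $L_1\ni b'$, $L_2\ni b$.}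
\label{fig:fano}
\end{figure}

The labels can be adapted. Any ordered pair of distinct lines can be labelled $(N,L_4)$: call their common point $m$, the other points $a,a'$ and $b,b'$, the third point of $ab$ is $c$ and the remaining point is $c'$. Then the third line through $m$ is $\{m,c,c'\}$, the third line through $a$ is $\{a,b',c'\}$, and the two lines $\ne N$ through $a'$ must be $\{a',b,c'\}$ and $\{a',b',c\}$. Also, for any point $\omega$ and any line $L\not\ni\omega$ one can label $\omega=m$, $L=L_3$: call $a',b',c$ the points in which the three lines through $\omega$ meet $L$, and $a,b,c'$ the third points of these lines. The line $ab$ meets $L$, but not in $a'$ or $b'$, so its third point is $c$, and we are back at the previous labelling.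

\subsection{Two types of configurations}

\begin{definition}
Let $F$ be a partial spread of $W$, $\dim W=2n$.

A \emph{type $0$} configuration in $F$ consists of an injective map $p:P\to W$ and distinct $D_L\in F$ $(L\in\mathcal L)$ with $p(i)-p(j)\in D_L$ for $i,j\in L$.

A \emph{type $1$} configuration in $F$ consists of a point $\omega\in P$, an injective map $p:P\setminus\{\omega\}\to W$ and five distinct members $D_\omega$ and $D_L$ $(L\not\ni\omega)$ of $F$ such that $p(i)-p(j)\in D_L$ for $i,j\in L\not\ni\omega$, and $p(i)-p(j)\in D_\omega$ if $\{\omega,i,j\}$ is a line.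
\end{definition}

In a configuration, the \emph{direction} of a line $L$ is $D_L$, except that in type $1$ the direction of a line through $\omega$ is $D_\omega$. In type $1$, two distinct lines that meet in a point $\neq\omega$ have distinct directions, since at most one of them contains $\omega$.

\begin{lemma}\label{lem:dict}
Let $F$ be a spread. A Fano subplane of the extension of $\pi(F)$ has at most one point on $\ell_\infty$. It yields a type $0$ configuration in $F$ if it has no point on $\ell_\infty$, and a type $1$ configuration if it has one. Conversely, a type $0$ (type $1$) configuration in $F$ yields a Fano subplane with no point (exactly one point) on $\ell_\infty$.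
\end{lemma}

\begin{proof}
Counting pairs ($7\cdot3=\binom72$) we see that any two of the seven points of a Fano subplane lie on one of its seven lines, and dually any two of its lines meet in one of its points. So the subplane is a copy of $(P,\mathcal L)$, and its affine points are vectors $p(i)$.

Suppose two of the points are on $\ell_\infty$. Then $\ell_\infty$ is one of the lines, three points are at infinity, and the four affine points, which by a translation we may take to be $x_1=0,x_2,x_3,x_4$, form a quadrangle whose pairs of opposite sides are parallel: $x_1x_2\parallel x_3x_4$ with direction $A$, $x_1x_3\parallel x_2x_4$ with direction $B$, and $x_1x_4\parallel x_2x_3$ with direction $C$, where $A,B,C$ are distinct. So $x_4-x_3-x_2\in A\cap B=0$. Now $x_2+x_3=x_4\in C$ and $x_2-x_3\in C$, so $2x_2\in C\cap A=0$. Since $\operatorname{char}K\ne2$, this contradicts $x_2\ne x_1$.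

If no point is at infinity, then $\ell_\infty$ is not one of the lines, and any two of the lines meet in an affine point, so have distinct directions: type $0$. If exactly one point $\omega$ is at infinity, then again $\ell_\infty$ is not one of the lines; the three lines through $\omega$ are affine and parallel, and each of the other four lines meets every other line of the subplane in an affine point: type $1$.

Conversely, take a configuration of type $0$ or $1$. To each $L\in\mathcal L$ attach the affine line $\ell_L$ through $p(i)$, $i\in L$ (with $i\ne\omega$ in type $1$), whose direction is that of $L$. Suppose $p(k)\in\ell_L$ with $k\notin L$ (and $k\ne\omega$). Choose $i\in L$, $i\neq\omega$. The lines $L$ and $ik$ are distinct and meet in $i\ne\omega$, so they have distinct directions, and $p(k)-p(i)$ lies in both; so $p(k)=p(i)$, contradicting injectivity. Hence $\ell_L$ contains $p(k)$ only for $k\in L$. In type $1$, the infinite point of $D_\omega$ lies on $\ell_L$ exactly for $L\ni\omega$. So we have seven points and seven distinct lines with the incidences of $(P,\mathcal L)$.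
\end{proof}

\section{One extension step by hand}\label{sec:hand}

Before treating the general case we look at one step of the construction for $K=\mathbb Q$ and $n=2$. It shows the main idea, and also an obstacle, which dictates the notion of a clean partial spread.

Let $F$ be a finite partial spread of $W=\mathbb Q^4$ without configurations of type $0$ or $1$, and let $q\in W$ be a nonzero vector in no member of $F$. The $2$-dimensional $D\ni q$ correspond to the points of the projective plane $\mathbb P(W/\langle q\rangle)$; they form a $2$-parameter family. We want to avoid the bad ones.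

\emph{$D$ must meet every $C\in F$ trivially.} Since $q\notin C$, the image of $C$ in $W/\langle q\rangle$ is $2$-dimensional, and the $D$ with $D\cap C\neq0$ form one line of the projective plane.

\emph{$D$ must not complete a type $0$ configuration.} Suppose $D$ is to play the role of $D_N$, and the six other members $D_L\in F$ have been prescribed. Normalize $p(b)=0$ and put $x=p(b')\in D_4$, where $D_i=D_{L_i}$. Then $x$ determines everything else, as cosets of distinct members meet in one point:
\[
\begin{gathered}
p(c)\in D_0\cap(x+D_3),\qquad p(c')\in D_2\cap(x+D_1),\\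
p(m)\in D_4\cap(p(c)+D_5),\quad p(a)\in D_0\cap(x+D_1),\quad p(a')\in D_2\cap(x+D_3).
\end{gathered}
\]
These formulas do not yet express the condition $p(c)-p(c')\in D_5$, so not every $x\in D_4$ is admissible. But $p$ depends linearly on $x$, and $x$ ranges over a subspace of the $2$-dimensional space $D_4$. Finally, $D$ must contain $u(x)=p(a)-p(m)$ and $v(x)=p(a')-p(m)$. If $u(x)$ and $v(x)$ are independent, then $D=\langle u(x),v(x)\rangle$ is determined by $[x]$, which is a point of the projective line $\mathbb P(D_4)$. So these bad $D$ lie on a curve in the projective plane of all $D\ni q$. There are finitely many prescriptions, and finitely many curves do not cover the rational points of a plane.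

\emph{The obstacle.} If $u(x)$ and $v(x)$ are dependent for some admissible $x\neq0$, then $D$ only needs to contain one vector; and if this vector is a multiple of $q$, then no $D\ni q$ can be used. So we must take care that six members of $F$ never support a map $p$ for which $p(N)$ lies on a $K$-line.

We call a subset of $W$ \emph{$K$-collinear} if it is contained in a coset of a $1$-dimensional $K$-subspace.

\begin{definition}
A \emph{type $0^*$} configuration in a partial spread $F$ of $W$ consists of a line $N_0\in\mathcal L$ (its \emph{$K$-line}), an injective map $p:P\to W$ such that $p(N_0)$ is $K$-collinear, and distinct $D_L\in F$ $(L\in\mathcal L\setminus\{N_0\})$ with $p(i)-p(j)\in D_L$ for $i,j\in L\neq N_0$. The partial spread $F$ is \emph{clean} if it has no configuration of type $0$, $0^*$ or $1$.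
\end{definition}

Now type $0^*$ configurations must be avoided at every step, too. The same reasoning, applied to a new member $D$ in the role of $D_{L_4}$, leads to maps $p$ for which both $p(N)$ and $p(L_4)$ are $K$-collinear and only five members are involved. For type $1$ configurations with $D$ in the role of $D_{L_3}$, it leads to maps for which $p(L_3)$ is $K$-collinear. If these had to be excluded as well, there might be no end to it. The point is that they do not exist at all when $\operatorname{char}K\neq2$. This is the first of the following lemmas.

\section{Rigidity}\label{sec:rigid}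

Here $n\ge1$, and $F$ is a partial spread of $W$, $\dim W=2n$. The case $n=1$ will be used in Section~\ref{sec:seed}. In proofs we write $x$ for $p(x)$ and $D_k$ for $D_{L_k}$.

\begin{lemma}\label{lem:rigid}
\textup{(a)} There is no injective $p:P\to W$ such that $p(N)$ and $p(L_4)$ are $K$-collinear and the other five lines $L$ have distinct $D_L\in F$ with $p(i)-p(j)\in D_L$ for $i,j\in L$.

\textup{(b)} There is no injective $p:P\setminus\{m\}\to W$ such that $p(L_3)$ is $K$-collinear and there are distinct $D_\omega,D_0,D_1,D_2\in F$ with $p(i)-p(j)\in D_k$ for $i,j\in L_k$ $(k=0,1,2)$ and $p(a')-p(a),\ p(b')-p(b),\ p(c')-p(c)\in D_\omega$.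
\end{lemma}

\begin{proof}
(a) Put $m=0$, $a'=\kappa a$, $b'=\lambda b$ with $\kappa,\lambda\ne0,1$. If $b\in Ka$, then the nonzero vectors $a-b\in D_0$ and $a-b'\in D_1$ are multiples of $a$, so $a\in D_0\cap D_1=0$, a contradiction. So $E=\langle a,b\rangle$ is $2$-dimensional.

The nonzero vectors $a-b\in D_0$ and $\kappa a-\lambda b=a'-b'\in D_3$ lie in distinct members, so they are not proportional, and $\lambda\neq\kappa$. So the $K$-lines $ab$ and $a'b'$ of $E$ meet in a point $e$, with $e-a\in D_0$ and $e-a'\in D_3$. Also $c-a\in D_0$ and $c-a'\in D_3$. Hence $e-c\in D_0\cap D_3=0$. Solving $(1-t)a+tb=(1-s)\kappa a+s\lambda b$ we find $s=\frac{\kappa-1}{\kappa-\lambda}$, $t=\lambda s$, and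
\[
c=\frac{\kappa(\lambda-1)a+\lambda(1-\kappa)b}{\lambda-\kappa}.
\]
In the same way, $a-\lambda b\in D_1$ and $\kappa a-b\in D_2$ are not proportional, so $\kappa\lambda\ne1$, and $c'$ is the intersection of the $K$-lines $ab'$ and $a'b$. Solving $(1-t)a+t\lambda b=(1-s)\kappa a+sb$ we find $s=\lambda t$, $t=\frac{\kappa-1}{\kappa\lambda-1}$, and
\[
c'=\frac{\kappa(\lambda-1)a+\lambda(\kappa-1)b}{\kappa\lambda-1}.
\]
The determinant of the two numerators with respect to $a,b$ is $2\kappa\lambda(\lambda-1)(\kappa-1)\ne0$. Since $m=0$, we have $c,c'\in D_5$, so $E=\langle c,c'\rangle\subseteq D_5$ and $a-b\in D_5\cap D_0=0$, a contradiction.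

(b) As $D_0,D_1,D_2$ are pairwise complementary, we can identify $W=X\oplus X$ with $D_0=\{(x,0)\}$, $D_1=\{(0,x)\}$, $D_2=\{(x,x)\}$. Put $a=0$. The conditions on $L_0,L_1,L_2$ give
\[
b=(-s,0),\quad c'=(0,s),\quad a'=(r,r+s),\quad b'=(0,y),\quad c=(x,0)
\]
with $r,s,x,y\in X$. Since $a',b',c$ are distinct and $K$-collinear, $a'=(1-t)b'+tc$ with $t\neq0,1$. Put $X_0=r$ and $Y_0=r+s$. Then $x=X_0/t$, $y=Y_0/(1-t)$, $s=Y_0-X_0$, and $D_\omega$ contains
\[
a'-a=(X_0,Y_0),\quad b'-b=\Bigl(Y_0-X_0,\frac{Y_0}{1-t}\Bigr),\quad c'-c=\Bigl(-\frac{X_0}{t},\,Y_0-X_0\Bigr).
\]

Suppose $X_0,Y_0$ are independent. In a linear relation between these three vectors with coefficients $\alpha,\beta,\gamma$, the $Y_0$-part of the first coordinate gives $\beta=0$, the $X_0$-part of the second gives $\gamma=0$, and then $\alpha=0$. So they span a $3$-dimensional subspace of the $4$-dimensional space $\langle X_0,Y_0\rangle\oplus\langle X_0,Y_0\rangle$, in which $D_0$ has a $2$-dimensional subspace. Hence $D_\omega\cap D_0\ne0$, a contradiction.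

Otherwise $X_0=\xi_1e$ and $Y_0=\xi_2e$ with $e\neq0$. The vector $(X_0,Y_0)=a'-a$ is nonzero and lies in $D_\omega$, so it is not in $D_0$, $D_1$ or $D_2$; scaling $e$ we may assume $\xi_1=1$, $\xi_2=z\ne0,1$. The space $D_\omega\cap(Ke\oplus Ke)$ is $1$-dimensional, since otherwise it would contain $(e,0)\in D_0$. So the three vectors are proportional:
\[
z(z-1)=\frac z{1-t},\qquad z-1=-\frac zt.
\]
The first equation gives $z-1=\frac1{1-t}$, i.e.\ $z=\frac{2-t}{1-t}$. The second then gives $z=-t(z-1)=-\frac t{1-t}$. So $2-t=-t$, i.e.\ $2=0$, a contradiction.
\end{proof}

The next lemma collects the dimension counts: in all but one of the situations of the extension step, the maps $p$ that are compatible with the old members form a space of dimension at most $n$, or finitely many such spaces. All conditions on $p$ are linear and invariant under adding a constant, so we count modulo constants. We use without further mention that cosets of two distinct members meet in exactly one point, which depends linearly on the data.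

\begin{lemma}\label{lem:dim}
\textup{(i)} Let $D_L\in F$ $(L\neq N)$ be distinct. The space of all $p:P\to W$ with $p(i)-p(j)\in D_L$ for $i,j\in L\ne N$, modulo constants, has dimension $\le n$, and every nonconstant such $p$ is injective.

\textup{(ii)} Let $\omega\in P$ and let $D_\omega,D_L\in F$ $(L\not\ni\omega)$ be distinct. Every nonconstant $p:P\setminus\{\omega\}\to W$ that satisfies the linear conditions of type $1$ is injective.

\textup{(iii)} Let $D_\omega,D_0,D_1,D_2\in F$ be distinct. The space of all $p:P\setminus\{m\}\to W$ that satisfy the conditions of Lemma~\ref{lem:rigid}(b) except injectivity and the one on $L_3$, modulo constants, has dimension $\le n$.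

\textup{(iv)} Let $D_L\in F$ $(L\ne N,L_4)$ be distinct. For $\kappa\in K\setminus\{0,1\}$ let $A_\kappa$ be the space, modulo constants, of all $p:P\to W$ with $p(i)-p(j)\in D_L$ for $i,j\in L\ne N,L_4$ and $p(a')-p(m)=\kappa(p(a)-p(m))$. Then $\dim A_\kappa\le n$, and $A_\kappa\ne0$ for only finitely many $\kappa$.
\end{lemma}

\begin{proof}
(i) Let $q_1,\dots,q_4$ be the four points off $N$. The lines $\ne N$ are the six sides $q_iq_j$, with direction $D_{ij}$, and each point of $N$ is the intersection of two opposite sides. With $p(q_1)=0$, the vector $p(q_2)\in D_{12}$ determines $p(q_k)\in D_{1k}\cap(p(q_2)+D_{2k})$ for $k=3,4$, and then the points of $N$. So the dimension is $\le n$. (The condition $p(q_3)-p(q_4)\in D_{34}$ is not needed for this bound.)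

Suppose two values of $p$ coincide. Up to renumbering there are three cases. First, $p(q_1)=p(q_2)=w$. Then $p(q_k)-w\in D_{1k}\cap D_{2k}=0$ for $k=3,4$, so all $p(q_i)$ equal $w$; a point of $N$ lies on two opposite sides with distinct directions $D,D'$, so it is mapped into $(w+D)\cap(w+D')=\{w\}$, and $p$ is constant. Second, $p(d)=p(q_1)$ with $d=q_1q_2\cap q_3q_4$. Then $p(q_3)-p(q_1)\in D_{13}$ and $p(q_3)-p(d)\in D_{34}$, so $p(q_3)=p(q_1)$, and the first case applies. Third, $p(d)=p(d')$ with $d=q_1q_2\cap q_3q_4$ and $d'=q_1q_3\cap q_2q_4$. Then $p(q_1)-p(d)\in D_{12}\cap D_{13}=0$, and the second case applies.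

(ii) Let $p(i)=p(j)$ with $i\ne j$. Let $k\ne\omega$ be a point off the line $ij$. The lines $ik$ and $jk$ are distinct and meet in $k\neq\omega$, so they have distinct directions; $p(k)-p(i)$ lies in both, so $p(k)=p(i)$. If $\omega\in ij$, we have shown that $p$ is constant. Otherwise let $l$ be the third point of $ij$ and choose $k\ne\omega$ off $ij$. The lines $ij$ and $lk$ are distinct and meet in $l\ne\omega$, so they have distinct directions, and $p(l)-p(i)=p(l)-p(k)$ lies in both; so $p(l)=p(i)$, and again $p$ is constant.

(iii) With $a=0$, the vector $b\in D_0$ determines $c'\in D_1\cap(b+D_2)$, $a'\in D_\omega\cap(b+D_2)$, $b'\in D_1\cap(b+D_\omega)$ and $c\in D_0\cap(c'+D_\omega)$.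

(iv) Put $c=0$ and $c'=e\in D_5$. Then $e$ determines
\[
\begin{gathered}
a=f(e)\in D_0\cap(e+D_1),\qquad a'=f'(e)\in D_3\cap(e+D_2),\\
b\in D_0\cap(a'+D_2),\qquad b'\in D_3\cap(a+D_1),\qquad m=\frac{\kappa a-a'}{\kappa-1},
\end{gathered}
\]
where $f,f':D_5\to W$ are linear. So $\dim A_\kappa\le\dim D_5=n$. The last condition, $m\in D_5$, means $(\kappa\bar f-\bar f')(e)=0$, where $\bar f,\bar f':D_5\to W/D_5$ are induced by $f,f'$. If $f(e)\in D_5$, then $f(e)\in D_0\cap D_5=0$ and hence $e\in D_1\cap D_5=0$. Thus $\bar f$ is injective, hence bijective, as both spaces have dimension $n$. So $A_\kappa$ embeds in the $\kappa$-eigenspace of $\bar f^{-1}\bar f'$, and this operator has finitely many eigenvalues.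
\end{proof}

There remains type $1$ with the new member in the role of $D_\omega$. Here the old members leave a $2n$-dimensional space of maps $p$, which is too big for a simple count; but $D_\omega$ must contain three difference vectors instead of two. They are related by two anticommuting operators.

\begin{lemma}\label{lem:PhiPsi}
Let $D_0,\dots,D_3\in F$ be distinct. Write $W=X\oplus X$ with $D_0=\{(x,0)\}$, $D_1=\{(0,x)\}$, $D_2=\{(x,x)\}$, $D_3=\{(x,Mx)\}$, where $M,1-M\in GL(X)$. Put
\[
\Phi(X_0,Y_0)=(Y_0-X_0,\;Y_0-MX_0),\qquad \Psi(X_0,Y_0)=(M^{-1}Y_0-X_0,\;Y_0-X_0).
\]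
Then $\Phi^2=1-M$ and $\Psi^2=1-M^{-1}$, acting on both coordinates, and $\Phi\Psi=-\Psi\Phi$. So $\Phi,\Psi$ are invertible, and they have no common eigenvector over any extension field.

Let $D\in F\setminus\{D_0,\dots,D_3\}$. A type $1$ configuration with $\omega=m$, $D_\omega=D$ and $D_{L_i}=D_i$ exists if and only if there is $u\ne0$ with $u,\Phi u,\Psi u\in D$; given a configuration, one can take $u=p(a')-p(a)$.
\end{lemma}

\begin{proof}
$D_3$ is the graph of an $M$ since $D_3\cap D_1=0$; and $D_3\cap D_0=0=D_3\cap D_2$ give $M,1-M\in GL(X)$. The first coordinate of $\Phi^2(X_0,Y_0)$ is $(Y_0-MX_0)-(Y_0-X_0)=(1-M)X_0$, the second is $(Y_0-MX_0)-M(Y_0-X_0)=(1-M)Y_0$. The coordinates of $\Psi^2(X_0,Y_0)$ are $M^{-1}(Y_0-X_0)-(M^{-1}Y_0-X_0)=(1-M^{-1})X_0$ and $(Y_0-X_0)-(M^{-1}Y_0-X_0)=(1-M^{-1})Y_0$. Finally,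
\[
\Phi\Psi(X_0,Y_0)=\bigl((1-M^{-1})Y_0,\,(M-1)X_0\bigr),\quad
\Psi\Phi(X_0,Y_0)=\bigl((M^{-1}-1)Y_0,\,(1-M)X_0\bigr).
\]
A common eigenvector with eigenvalues $\lambda,\mu$, which are nonzero, would give $\lambda\mu=-\lambda\mu$, i.e.\ $2\lambda\mu=0$.

The solutions of the conditions on $L_0,\dots,L_3$ with $a=0$ are found as in the proof of Lemma~\ref{lem:rigid}(b): $b=(-s,0)$, $c'=(0,s)$, $a'=(r,r+s)$, and $b'\in D_1$, $c\in D_0$ are determined by $b'-a'\in D_3$ and $c-a'\in D_3$, namely $b'=(0,r+s-Mr)$ and $c=(r-M^{-1}(r+s),0)$. Here $r,s\in X$ are arbitrary. So $u=a'-a=(r,r+s)$ is an arbitrary vector of $W$, and with $X_0=r$, $Y_0=r+s$ we read off $b'-b=\Phi u$ and $c'-c=\Psi u$. The conditions on the lines through $m$ are therefore $u,\Phi u,\Psi u\in D$. If $u\ne0$, the solution is nonconstant, hence injective by Lemma~\ref{lem:dim}(ii). Conversely, in a configuration $u\neq0$ by injectivity.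
\end{proof}

\section{The extension lemma}\label{sec:ext}

Let $n\ge2$, let $K$ be infinite, and $\dim W=2n$. We consider one of two families of $n$-dimensional subspaces $D$ of $W$:
\begin{itemize}
\item[(Q)] all $D\ni q$, for a fixed nonzero $q\in W$;
\item[(H)] all $D\subset H$, for a fixed hyperplane $H=\ker h$ of $W$.
\end{itemize}
The family is the set of $K$-points of a variety $\mathcal G$ defined over $K$; dimensions, closures and constructible sets refer to its points over the algebraic closure $\bar K$. In case (Q), $\mathcal G$ is the Grassmannian of $(n-1)$-dimensional subspaces of the $(2n-1)$-dimensional space $W/\langle q\rangle$; in case (H), that of $n$-dimensional subspaces of $H$. In both cases $\mathcal G$ is irreducible of dimension $n(n-1)$. It has a dense open \emph{cell} isomorphic to affine space of dimension $n(n-1)$: the graphs of linear maps $U_1\to U_2$, where $W/\langle q\rangle=U_1\oplus U_2$ with $\dim U_1=n-1$, respectively $H=U_1\oplus U_2$ with $\dim U_1=n$, over $K$. We call a set of $K$-points of $\mathcal G$ \emph{small} if some nonzero polynomial over $K$ on the cell vanishes at all its points in the cell. A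 finite union of small sets is small.

Recall that a constructible set is a finite union of locally closed sets, that the image of a constructible set under a morphism is constructible (Chevalley), and that the dimension of a constructible set which maps to a base is at most the dimension of the base plus the maximal dimension of the fibers. The sets of $D$ below are images under projection of constructible incidence sets in (base) $\times\,\mathcal G$. So they are constructible, and their dimension is at most that of the incidence set, which is estimated by means of its projection to the base.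

\begin{lemma}\label{lem:small}
\textup{(a)} Let $E\subseteq K^d$ and let $0\ne f\in\bar K[x_1,\dots,x_d]$ vanish on $E$. Then some nonzero polynomial over $K$ vanishes on $E$.

\textup{(b)} A set of $K$-points contained in a constructible subset of $\mathcal G$ of dimension $<n(n-1)$ is small.

\textup{(c)} Given fewer than $|K|$ nonzero polynomials over $K$ in $d$ variables, there is a point of $K^d$ where none of them vanishes. So fewer than $|K|$ small sets do not cover the $K$-points of the cell.

\textup{(d)} Let $U\le W\otimes\bar K$. In case \textup{(Q)}, the $D\in\mathcal G$ containing $U$ form an empty set or one of dimension $n(n-1)-rn$, where $r=\dim (U+\langle q\rangle)/\langle q\rangle$. In case \textup{(H)}, they form an empty set or one of dimension $n(n-1)-r(n-1)$, where $r=\dim U$.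
\end{lemma}

\begin{proof}
(a) Write $f=\sum e_if_i$ with $f_i\in K[x_1,\dots,x_d]$ and $e_i\in\bar K$ linearly independent over $K$. At a point of $E$ the $f_i$ have values in $K$, so each $f_i$ vanishes there; and some $f_i\ne0$.

(b) The closure of the constructible set has the same dimension, so it meets the cell in a proper closed subset, on which some nonzero polynomial over $\bar K$ vanishes. Apply (a).

(c) Induction on $d$; the case $d=0$ is trivial. For each polynomial choose a nonzero coefficient with respect to the last variable. By induction the other variables can be chosen such that none of these coefficients vanishes. Then each polynomial forbids finitely many values of the last variable, together fewer than $|K|$, as $K$ is infinite.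

(d) If the set is not empty, it is the Grassmannian of $(n-1-r)$-dimensional subspaces of a $(2n-1-r)$-dimensional space, respectively of $(n-r)$-dimensional subspaces of a $(2n-1-r)$-dimensional space, of dimension $(n-1-r)n$, respectively $(n-r)(n-1)$.
\end{proof}

\begin{lemma}\label{lem:uv}
Let $A$ be a $K$-space with $\dim A\le n$ and let $u,v:A\to W$ be linear. The set of $D$, in case \textup{(Q)} or \textup{(H)}, that contain $u(x),v(x)$ for some $x\in A$ with $u(x),v(x)$ independent is small.
\end{lemma}

\begin{proof}
The points $[x]\in\mathbb P(A\otimes\bar K)$ with $u(x),v(x)$ independent form a base of dimension $\le n-1$. By Lemma~\ref{lem:small}(d) the fibers have dimension at most $n(n-1)-n$ in case (Q), where $r\ge1$, and at most $n(n-1)-2(n-1)$ in case (H), where $r=2$. In both cases the total dimension is $<n(n-1)$; in (H) this uses $n\ge2$. Apply Lemma~\ref{lem:small}(b).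
\end{proof}

For $D_\omega$ we use only two of the vectors $u,\Phi u,\Psi u$, namely $u$ and $\Omega u$ for a suitable $\Omega\in\{\Phi,\Psi\}$.

\begin{lemma}\label{lem:Omega}
Let $\Omega,\Omega'\in GL(W)$ anticommute, and let $0\ne q\in W$ be no eigenvector of $\Omega$. In case \textup{(Q)}, the set of all $D\in\mathcal G$ with $u,\Omega u\in D$ for some $u\neq0$ (over $\bar K$) is constructible of dimension $<n(n-1)$.
\end{lemma}

\begin{proof}
We work over $\bar K$. Let $V_\lambda=\ker(\Omega-\lambda)$. As $\Omega'$ is invertible and maps $V_\lambda$ into $V_{-\lambda}$ and conversely, $\dim V_\lambda=\dim V_{-\lambda}$. Eigenvalues are nonzero and $\operatorname{char}K\ne2$, so $V_\lambda\cap V_{-\lambda}=0$ and $\dim V_\lambda\le n$.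

We take $[u]\in\mathbb P(W)$ as base point and put $r=\dim\langle q,u,\Omega u\rangle/\langle q\rangle$. Then $r\ge1$, since $r=0$ would make $q$ an eigenvector. If $r=2$, the base has dimension $\le 2n-1$, and the fibers are empty or of dimension $n(n-1)-2n$.

If $r=1$, the fibers have dimension $\le n(n-1)-n$, so we have to show that the base, the set of $[u]$ with $r=1$, has dimension $\le n-1$. Either $[u]=[q]$, or $u,q$ are independent and $\Omega u=\lambda u+\mu q$ for some $\lambda,\mu$. If $\mu=0$, then $[u]\in\mathbb P(V_\lambda)$, which has dimension $\le n-1$, for one of finitely many $\lambda$. If $\mu\ne0$, scale $u$ so that $(\Omega-\lambda)u=q$. Those $\lambda$ that are not eigenvalues contribute a family of dimension $\le1\le n-1$. An eigenvalue $\lambda$ contributes the empty set or a coset of $V_\lambda$, of dimension $\dim V_\lambda$, which is $\le n-1$ unless $\dim V_\lambda=n$. But if $\dim V_\lambda=n$, then $W=V_\lambda\oplus V_{-\lambda}$ and $\operatorname{im}(\Omega-\lambda)=V_{-\lambda}$ does not contain $q$, so nothing is contributed.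
\end{proof}

\begin{lemma}\label{lem:anti}
Let $\Phi,\Psi\in GL(W)$ anticommute. In both cases \textup{(Q)} and \textup{(H)}, the set of $D$ having a nonzero $u\in D$ with $\Phi u,\Psi u\in D$ is small.
\end{lemma}

\begin{proof}
(Q) As in Lemma~\ref{lem:PhiPsi}, anticommuting invertible operators have no common eigenvector. So $q$ is no eigenvector of some $\Omega\in\{\Phi,\Psi\}$; apply Lemmas~\ref{lem:Omega} and \ref{lem:small}(b).

(H) We pass to $W^*$. The transposes $\Phi^T,\Psi^T$ anticommute, so $h$ is no eigenvector of $\Omega^T$ for some $\Omega\in\{\Phi,\Psi\}$. Let $D\subset H$ be in the set. Then $D\cap\Omega^{-1}D\ne0$, so $D+\Omega^{-1}D\neq W$, so $D^\perp\cap(\Omega^{-1}D)^\perp\ne0$. Now $(\Omega^{-1}D)^\perp=\Omega^TD^\perp$. So there is $\eta\neq0$ with $\eta,\Omega^T\eta\in D^\perp$, and $h\in D^\perp$. By Lemma~\ref{lem:Omega}, applied to $W^*$, $h$ and $\Omega^T$, these $D^\perp$ lie in a constructible set of dimension $<n(n-1)$. Since $D\mapsto D^\perp$ is an isomorphism of varieties from the family (H) to the $n$-dimensional subspaces of $W^*$ containing $h$, the same is true for the $D$. Apply Lemma~\ref{lem:small}(b).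
\end{proof}

\begin{proposition}[Extension]\label{prop:ext}
Let $F$ be a clean partial spread of $W$ with $|F|<|K|$.
\begin{itemize}
\item[(Q)] If $q\ne0$ lies in no member of $F$, there is $D\ni q$ such that $F\cup\{D\}$ is a clean partial spread.
\item[(H)] If the hyperplane $H$ contains no member of $F$, there is $D\subset H$ such that $F\cup\{D\}$ is a clean partial spread.
\end{itemize}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:small}(c) it suffices to show that the unwanted $D$ lie in a union of fewer than $|K|$ small sets.

First let $C\in F$. The condition $D\cap C\ne0$ is closed; we show that it does not hold for all $D\in\mathcal G$, so that it defines a small set. In case (Q), $q\notin C$, so the image of $C$ in $W/\langle q\rangle$ is $n$-dimensional. As $q\in D$, the condition means that $D/\langle q\rangle$ meets this image nontrivially, and $D/\langle q\rangle$ can be a complement to it. In case (H), $C\not\subseteq H$, so $\dim(C\cap H)=n-1$, and $D$ can be a complement to $C\cap H$ in $H$.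

Now suppose that $F\cup\{D\}$ is a partial spread with a configuration. As $F$ is clean, $D$ is used, and exactly once. There are fewer than $|K|$ choices for the type of the configuration, the place of $D$ and the other members involved. We show that each choice leads to a small set of $D$.

\emph{Type $0$, $D$ at a line $L=\{i,j,k\}$.} By Lemma~\ref{lem:dim}(i), with $L$ labelled $N$, the map $p$ lies in a space $A$ of dimension $\le n$ modulo constants, determined by the other members. The vectors $u=p(i)-p(j)$ and $v=p(j)-p(k)$ lie in $D$ and depend linearly on $p\in A$. If they were dependent, then $p(L)$ would be $K$-collinear and $p$ would be a type $0^*$ configuration in $F$, which is clean. So they are independent, and Lemma~\ref{lem:uv} applies.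

\emph{Type $0^*$, $D$ at a line other than the $K$-line.} Label the $K$-line $N$ and the line of $D$ as $L_4$. Since $p$ is injective, $0\ne p\in A_\kappa$ for some $\kappa\ne0,1$. By Lemma~\ref{lem:dim}(iv) there are only finitely many such $\kappa$, and $\dim A_\kappa\le n$. By Lemma~\ref{lem:rigid}(a), applied to $F$, the set $p(L_4)$ is not $K$-collinear, so the vectors $p(b)-p(m)$ and $p(b')-p(m)$ of $D$ are independent. Lemma~\ref{lem:uv} applies to each of the finitely many $A_\kappa$.

\emph{Type $1$, $D$ at a line not through $\omega$.} Label $\omega=m$ and the line of $D$ as $L_3$. By Lemma~\ref{lem:dim}(iii), $p$ lies in a space of dimension $\le n$ modulo constants, determined by the other members. By Lemma~\ref{lem:rigid}(b), applied to $F$, $p(L_3)$ is not $K$-collinear, so $p(a')-p(b')$ and $p(b')-p(c)$ are independent vectors of $D$, and Lemma~\ref{lem:uv} applies.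

\emph{Type $1$, $D=D_\omega$.} Label $\omega=m$. By Lemma~\ref{lem:PhiPsi} there is $u\ne0$ with $u,\Phi u,\Psi u\in D$, where $\Phi,\Psi$ depend on the other members only. Lemma~\ref{lem:anti} applies.
\end{proof}

\section{Proof of Theorem~\ref{thm:A} from a seed}\label{sec:A}

The following proposition will be proved in Sections~\ref{sec:det} and \ref{sec:seed}.

\begin{proposition}[Seed]\label{prop:seed}
Let $K$ be infinite, $n\ge2$ and $\dim V=2n$. There are seven distinct members $D_L$ $(L\in\mathcal L)$ of a partial spread of $V$ which carry a type $0$ configuration, such that $\{D_L^\perp:L\in\mathcal L\}$ is a clean partial spread of $V^*$.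
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Proposition~\ref{prop:seed}]
Let $V=K^{2n}$, $W=V^*$ and $F_0=\{D_L^\perp\}$ with $D_L$ from Proposition~\ref{prop:seed}. There are $|K|$ one-dimensional subspaces and $|K|$ hyperplanes in $W$; let $(J_\alpha)_{\alpha<|K|}$ enumerate all of them. We define $F_\alpha$ by transfinite recursion, taking unions at limit ordinals. If $J_\alpha$ is a $1$-dimensional subspace that lies in a member of $F_\alpha$, or a hyperplane that contains a member of $F_\alpha$, put $F_{\alpha+1}=F_\alpha$. Otherwise let $F_{\alpha+1}=F_\alpha\cup\{D\}$ with $D\supseteq J_\alpha$, respectively $D\subseteq J_\alpha$, from Proposition~\ref{prop:ext}. This is possible as $|F_\alpha|\le7+|\alpha|<|K|$ and $F_\alpha$ is clean; cleanness is preserved under unions of chains, because a configuration involves only finitely many members. (If $K$ is countable, this is ordinary induction, and all $F_\alpha$ are finite.)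

Let $F=\bigcup F_\alpha$. It is a clean spread of $W$ such that every hyperplane of $W$ contains a member. Put $S=\{C^\perp:C\in F\}$, a set of $n$-dimensional subspaces of $V$. They are pairwise complementary. For $0\ne v\in V$ the hyperplane $v^\perp$ of $W$ contains some $C\in F$, so $v\in C^\perp$. Hence $S$ is a spread, and $S^\perp=F$ is a spread, so the transposed plane exists and $S\sigma$ is a spread for every polarity $\sigma$. Since $S$ contains all $D_L$, it has a type $0$ configuration, and by Lemma~\ref{lem:dict} the extension of $\pi(S)$ has a Fano subplane. Since $F$ is clean, the same lemma shows that the extension of the transposed plane $\pi(F)$ has none.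
\end{proof}

\section{Determinants in dimension four}\label{sec:det}

We turn to the seed, first for $n=2$. Theorem~\ref{thm:C} indicates where to look: for $n=2$ the Fano subplane must be disjoint from $\ell_\infty$ and must have no $K$-collinear line. We shall take it as generic as possible and show that its seven annihilators are clean. For this we need necessary conditions for configurations in terms of determinants, because determinants are easy to compare in $V$ and $V^*$.

Let $Z=\{z\in K^P:\sum_iz_i=0\}$, of dimension $6$, and for a subset $Q$ of $P$ let $Z_Q=\{z\in Z:\operatorname{supp}z\subseteq Q\}$; so $\dim Z_L=2$ for a line $L$. Let $\varepsilon_i$ be the unit vectors of $K^P$. A map $p:P\to W$ modulo constants is the same as a linear map $p:Z\to W$, with $\varepsilon_i-\varepsilon_j\mapsto p(i)-p(j)$. The condition $p(i)-p(j)\in D$ for all $i,j\in L$ becomes $p(Z_L)\subseteq D$, and $p(L)$ is $K$-collinear if and only if $\dim p(Z_L)\le1$.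

For lines $L\ne L'$ the set $P\setminus(L\cup L')$ is a pair $\{k,l\}$. The map $\{L,L'\}\mapsto\{k,l\}$ is a bijection from pairs of lines to pairs of points: $L,L'$ are the two lines $\neq kl$ through the third point of $kl$. For a $2$-dimensional $R\le Z$ let $[kl]_R$ be the $2\times2$ minors of a basis of $R$ (written as two rows). For $2$-dimensional subspaces $D,D'$ of a $4$-space with chosen bases and a chosen volume form, let $(DD')$ be the determinant of the four basis vectors. For each line $L$ we fix an \emph{integral} basis $\varepsilon_i-\varepsilon_c,\ \varepsilon_j-\varepsilon_c$ of $Z_L$, $L=\{i,j,c\}$. The three possible choices of $c$ give bases which differ by determinants $\pm1$.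

\begin{lemma}\label{lem:minor}
Let $p:Z\to W$ be surjective, $\dim W=4$, $R=\ker p$. For a suitable volume form on $W$ and the images of the integral bases,
\[
(p(Z_L)\,p(Z_{L'}))=\pm[kl]_R,\qquad \{k,l\}=P\setminus(L\cup L'),
\]
for all $L\ne L'$ such that $p(Z_L)$ and $p(Z_{L'})$ are $2$-dimensional.
\end{lemma}

\begin{proof}
Let $r_1,r_2$ be the chosen basis of $R$. A volume form on $Z$ gives one on $W=Z/R$, for which the volume of four images is the volume of their representatives in $Z$ together with $r_1,r_2$. Take on $Z$ the determinant in the coordinates $(z_x)_{x\ne c}$; up to sign it does not depend on $c\in P$. For given $L,L'$ choose $\{c\}=L\cap L'$. The integral bases of $Z_L$ and $Z_{L'}$ with this $c$ are unit vectors in these coordinates, at the four points of $L\cup L'$ other than $c$. What remains of the determinant is the minor $\pm[kl]_R$.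
\end{proof}

\begin{lemma}\label{lem:dual}
Let $\dim V=4$, and let a set of $2$-dimensional subspaces $D$ of $V$ with bases and a volume form on $V$ be given. There are bases of the $D^\perp$ and a volume form on $V^*$ such that $(D^\perp D'^\perp)=(DD')$ for all $D,D'$ in the set.
\end{lemma}

\begin{proof}
The map $*:d_1\wedge d_2\mapsto\operatorname{vol}(d_1,d_2,\cdot,\cdot)$ is an isomorphism $\Lambda^2V\to\Lambda^2V^*$. Let $e_1,\dots,e_4$ be a basis of volume $1$. Then $*(e_i\wedge e_j)=\epsilon_{ijkl}\,e_k^*\wedge e_l^*$ for $\{i,j,k,l\}=\{1,2,3,4\}$, where $\epsilon_{ijkl}$ is the sign of the permutation. If $D=\langle e_1,e_2\rangle$, then $*$ maps $e_1\wedge e_2$ to $e_3^*\wedge e_4^*$; since every $D$ is spanned by the first two vectors of some basis of volume $1$, $*$ maps the line $\Lambda^2D$ to the line $\Lambda^2D^\perp$ for every $D$.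

Moreover $*$ preserves the wedge pairing. For complementary pairs, $(e_i\wedge e_j)\wedge(e_k\wedge e_l)=\epsilon_{ijkl}\,e_1\wedge\dots\wedge e_4$. The images have product $\epsilon_{ijkl}\epsilon_{klij}\,e_k^*\wedge e_l^*\wedge e_i^*\wedge e_j^*=\epsilon_{ijkl}\,e_1^*\wedge\dots\wedge e_4^*$, as $\epsilon_{klij}=\epsilon_{ijkl}$. For non-complementary pairs both products vanish. So it suffices to choose for each $D=\langle d_1,d_2\rangle$ a basis of $D^\perp$ whose wedge product is $*(d_1\wedge d_2)$.
\end{proof}

\begin{lemma}\label{lem:det1}
Let $n=2$ and let a type $1$ configuration with $\omega=m$, $D_\omega=D$, $D_{L_i}=D_i$ be given. Then, for any bases, $(D_0D_1)(D_2D_3)(D_0D_2)(D_1D_3)$ is $\pm$ a square in $K$.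
\end{lemma}

\begin{proof}
Each $D_i$ occurs twice in the product, and there are four factors. So another choice of bases or of the volume form multiplies the product by a square, and we may use the bases $(e_i,0)$, $(0,e_i)$, $(e_i,e_i)$, $(e_i,Me_i)$ in the notation of Lemma~\ref{lem:PhiPsi}, where $e_1,e_2$ is a basis of $X$. Then $(D_0D_1)$, $(D_0D_2)$, $(D_1D_3)$ are $\pm1$ and $(D_2D_3)=\pm\det(1-M)$. We show that $\det(1-M)$ is a square.

Take $u=(X_0,Y_0)\ne0$ with $u,\Phi u,\Psi u\in D$ as in Lemma~\ref{lem:PhiPsi}. Since $\dim D=2$ and $u\ne0$, there is a relation $\lambda_0u+\lambda_1\Phi u+\lambda_2\Psi u=0$ with $(\lambda_1,\lambda_2)\ne(0,0)$. As $\Phi,\Psi$ anticommute, applying $\lambda_1\Phi+\lambda_2\Psi$ twice to $u$ gives $(\lambda_1^2\Phi^2+\lambda_2^2\Psi^2)u=\lambda_0^2u$. So $\lambda_1^2(1-M)+\lambda_2^2(1-M^{-1})-\lambda_0^2$ kills $X_0$ and $Y_0$. Multiplying by $M$ we get $f(M)X_0=f(M)Y_0=0$ for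
\[
f(x)=-\lambda_1^2x^2+(\lambda_1^2+\lambda_2^2-\lambda_0^2)x-\lambda_2^2\neq0.
\]

Suppose $f(M)\ne0$. Then its kernel is an $M$-invariant line $Ke$ of the $2$-dimensional space $X$, and $X_0,Y_0\in Ke$. So $u,\Phi u,\Psi u\in Ke\oplus Ke$. These three vectors span a space of dimension $\ge2$, because $\Phi,\Psi$ have no common eigenvector. Hence $D=Ke\oplus Ke\ni(e,0)\in D_0$, a contradiction.

So $f(M)=0$. If $M$ is a scalar $\mu$, then $\det(1-M)=(1-\mu)^2$. Otherwise the minimal polynomial of $M$ is the characteristic polynomial $\chi_M$, so $\lambda_1\ne0$ and $f=-\lambda_1^2\chi_M$, whence $\det(1-M)=\chi_M(1)=f(1)/(-\lambda_1^2)=(\lambda_0/\lambda_1)^2$.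
\end{proof}

\begin{lemma}\label{lem:det0star}
Let $n=2$ and let a type $0^*$ configuration with $K$-line $N$ and members $D_i=D_{L_i}$ $(0\le i\le5)$ be given. Then, for any bases,
\[
(D_0D_4)(D_2D_5)(D_1D_3)=\pm(D_1D_5)(D_3D_4)(D_0D_2).
\]
\end{lemma}

\begin{proof}
Each side uses each $D_i$ once, and has three factors, so other bases or another volume form change both sides by the same factor. By Lemma~\ref{lem:rigid}(a), no $p(L)$ with $L\ne N$ is $K$-collinear. So $p(Z_L)=D_L$ for $L\ne N$, and $p:Z\to W$ is onto, as $D_4+D_5=W$. Since $\dim p(Z_N)=1$, the kernel $R$ contains a nonzero vector $\nu$ supported on $N$. Let $R=\langle\nu,\rho\rangle$. For $k\in N$, $l\notin N$ we have $[kl]_R=\nu_k\rho_l$. By Lemma~\ref{lem:minor} the left side is, up to sign,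
\[
[a'c']_R[ab']_R[mb]_R=\nu_{a'}\rho_{c'}\,\nu_a\rho_{b'}\,\nu_m\rho_b ,
\]
and the right side is $[a'b]_R[ac']_R[mb']_R=\nu_{a'}\rho_b\,\nu_a\rho_{c'}\,\nu_m\rho_{b'}$, the same product.
\end{proof}

\section{The seed}\label{sec:seed}

\subsection{A generic Fano configuration for $n=2$}

Let $\mathcal T$ be the $12$-dimensional affine space of all families $T=(g_i)_{i\in P}$ with $g_i\in K^2$ and $\sum_ig_i=0$. We regard $T$ as a $2\times7$ matrix with columns $g_i$; its row space is denoted by $R_T\le Z$. The minors $[kl]=\det(g_k,g_l)$ are polynomials on $\mathcal T$. Any six columns of $T$ are independent coordinates on $\mathcal T$. Hence each $[kl]$ is irreducible, and distinct pairs $\{k,l\}\ne\{k',l'\}$ give non-associate polynomials: choose six columns including $k,l,k',l'$ as coordinates; then one of the two minors involves a column that the other does not.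

Suppose that all $[kl](T)\neq0$. Put $V=Z/R_T$, of dimension $4$, let $p:Z\to V$ be the projection, and
\[
D_L=p(Z_L),\qquad E_L=D_L^\perp\le V^*\qquad(L\in\mathcal L).
\]
For $L\ne L'$ we have $Z_L\oplus Z_{L'}=Z_{L\cup L'}$, and this meets $R_T$ trivially: if $P\setminus(L\cup L')=\{k,l\}$, a combination of the rows of $T$ that vanishes at $k$ and $l$ is zero, since $[kl](T)\ne0$. So the $D_L$ are seven distinct members of a partial spread of $V$, $p$ is injective on $P$, and $p$ is a type $0$ configuration in $\{D_L\}$. Also $\{E_L\}$ is a partial spread of $V^*$. By Lemmas~\ref{lem:minor} and \ref{lem:dual} there are bases such that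
\begin{equation}\label{eq:EE}
(E_LE_{L'})=(D_LD_{L'})=\pm[kl](T),\qquad \{k,l\}=P\setminus(L\cup L').
\end{equation}
All this also holds over extension fields of $K$.

\begin{proposition}\label{prop:generic}
Let $K$ be infinite. There is a nonzero $f\in K[\mathcal T]$ such that $\{E_L\}_{L\in\mathcal L}$ is clean whenever $f(T)\ne0$.
\end{proposition}

Types $1$ and $0^*$ are excluded by \eqref{eq:EE} and unique factorization; type $0$ needs a dimension count. The polynomial $f$ will be the product of all $[kl]$ and of finitely many nonzero polynomials obtained in the three steps below. So we may assume that all $[kl](T)\neq0$.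

\subsection{Step 1: type $1$}

Fix $\omega\in P$ and an injective assignment $\tau$ of lines to $\omega$ and to the four lines not through $\omega$; so the role of $D_\omega$ is to be played by $E_{\tau\omega}$, and that of $D_L$ by $E_{\tau L}$. Since $V^*$ consists of the linear forms on $Z$ that vanish on $R_T$, and $E_L$ of those that also vanish on $Z_L$, the maps $y:P\setminus\{\omega\}\to V^*$ satisfying the linear conditions of type $1$ and $y_{i_0}=0$, for a fixed $i_0\neq\omega$, are the solutions $(y_i)_{i\ne\omega}$, $y_i\in Z^*$, of a homogeneous linear system:
\[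
\begin{gathered}
y_i|_{R_T}=0\ \ (i\ne\omega),\qquad y_{i_0}=0,\\
(y_i-y_j)|_{Z_{\tau L}}=0\ \ (i,j\in L\not\ni\omega),\qquad (y_i-y_j)|_{Z_{\tau\omega}}=0\ \ (\{\omega,i,j\}\in\mathcal L).
\end{gathered}
\]
Its coefficients are polynomials on $\mathcal T$.

Suppose it had a nonzero solution over $\mathbb K=\operatorname{Frac}K[\mathcal T]$, for the generic $T$. This solution is nonconstant, so by Lemma~\ref{lem:dim}(ii), over $\mathbb K$, it is a type $1$ configuration. Label $\omega=m$. By Lemma~\ref{lem:det1} the product of the four $(E_{\tau L_i}E_{\tau L_j})$ with $\{i,j\}=\{0,1\},\{2,3\},\{0,2\},\{1,3\}$ is $\pm$ a square in $\mathbb K$. With the bases of \eqref{eq:EE} it is, up to sign, a product of four $[kl]$'s, which are distinct because the four pairs of lines are distinct. A product of four pairwise non-associate irreducible polynomials is not $\pm$ a square in $\mathbb K$, a contradiction.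

So the system has only the zero solution over $\mathbb K$, and some maximal minor of it is a nonzero polynomial; we include it in $f$. Where it does not vanish, the system at $T$ has only the zero solution, and there is no type $1$ configuration with this $\omega$ and this assignment (a configuration could be shifted to have $y_{i_0}=0$). There are finitely many $\omega$ and assignments.

\subsection{Step 2: type $0^*$}

Consider a line $N_0$, labelled $N$, and an injective assignment $\tau$ of six of the $E$'s to the lines $\neq N$. If there is a type $0^*$ configuration at $T$ with these data, then Lemma~\ref{lem:det0star} and \eqref{eq:EE} give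
\[
\prod_{\mu_1}[kl](T)=\pm\prod_{\mu_2}[kl](T),
\]
where the products correspond to the images under $\tau$ of the perfect matchings $\{04,25,13\}$ and $\{15,34,02\}$ of the six lines. The matchings are disjoint, so the six $[kl]$'s involved are distinct. By unique factorization $\prod_{\mu_1}\mp\prod_{\mu_2}\ne0$ in $K[\mathcal T]$. We include all these polynomials in $f$, for both signs.

\subsection{Step 3: type $0$, reduction to a dimension bound}

A type $0$ configuration in $\{E_L\}$ uses all seven $E$'s. Let $\tau:\mathcal L\to\mathcal L$ be a bijection and suppose that $y:P\to V^*$ is a type $0$ configuration with $y(i)-y(j)\in E_{\tau L}$ for $i,j\in L$. By Step~2 no $y(L)$ is $K$-collinear, for otherwise $y$ would be of type $0^*$ with $K$-line $L$. So $y(Z_L)=E_{\tau L}$, and $y:Z\to V^*$ is onto. The two configurations $y$ and $p$ combine to the bilinear form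
\[
G(z,z')=\langle y(z),p(z')\rangle\quad\text{on } Z\times Z .
\]
It has rank $4$, and its right kernel is $\ker p=R_T$: the form remembers $T$ up to the choice of a basis of $R_T$. And it lies in
\[
\mathcal G_\tau=\{G:\ G(Z_L,Z_{\tau L})=0\ \text{ for all }L\in\mathcal L\}.
\]
These are $7\cdot4=28$ linear conditions on the $36$-dimensional space of bilinear forms. If they are independent, then $\mathbb P(\mathcal G_\tau)$ has dimension $7$, whereas the subspaces $R_T$ range over the Grassmannian $Gr(2,Z)$ of dimension $2\cdot4=8$. So a general $R_T$ does not arise. The margin is just $1$, so we have to be careful about dependent conditions. We shall prove: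

\begin{lemma}\label{lem:claim}
Either $\dim\mathcal G_\tau\le8$, or $\dim\mathcal G_\tau\le9$ and $\mathcal G_\tau$ contains an element of rank $\ge5$.
\end{lemma}

Given this, the elements of rank $\le4$ form a closed subset of dimension $\le7$ in $\mathbb P(\mathcal G_\tau\otimes\bar K)$. So the right kernels of the elements of rank $4$ form a constructible subset of dimension $\le7$ in $Gr(2,Z)$, which is contained in a proper closed subset $Y$. The map $T\mapsto R_T$ maps the locus of rank $2$ matrices, which is open and dense in $\mathcal T$, onto $Gr(2,Z)$; so the preimage of $Y$ is a proper closed subset of this locus. Hence a nonzero polynomial over $\bar K$, and by Lemma~\ref{lem:small}(a) also one over $K$, vanishes at all $K$-points $T$ for which $R_T$ is such a kernel. Include it in $f$, for each of the finitely many $\tau$. This proves Proposition~\ref{prop:generic}, given Lemma~\ref{lem:claim}.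

\subsection{Two Fano planes on seven points}

It remains to prove Lemma~\ref{lem:claim}. The space $\mathcal G_\tau$ is the annihilator of $\sum_{x\in\mathcal L}Z_x\otimes Z_{\tau x}$, so
\[
\dim\mathcal G_\tau=36-28+\dim\mathcal R=8+\dim\mathcal R,
\]
where $\mathcal R$ is the space of all families $(H_x)_{x\in\mathcal L}$ with $H_x\in Z_x\otimes Z_{\tau x}$ and $\sum_xH_x=0$.

To organize the combinatorics, put $\mathsf X=\mathcal L$, a set of seven elements, with the subsets
\[
A_i=\{x\in\mathsf X:i\in x\},\qquad B_k=\{x\in\mathsf X:k\in\tau x\}\qquad(i,k\in P).
\]
The seven \emph{$A$-blocks} form a Fano plane on $\mathsf X$ (the dual plane of $(P,\mathcal L)$), and so do the seven \emph{$B$-blocks}. Now $H_x$ is a $3\times3$ matrix with rows indexed by the $A$-blocks through $x$, columns indexed by the $B$-blocks through $x$, and with zero row and column sums. The relation $\sum_xH_x=0$ says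
\begin{equation}\label{eq:rel}
\sum_{x\in A\cap B}H_x(A,B)=0\qquad\text{for all }A,B.
\end{equation}
In particular, $H_x(A,B)=0$ if $A\cap B=\{x\}$. We call a set \emph{shared} if it is both an $A$-block and a $B$-block.

\begin{lemma}\label{lem:shared}
The number of shared blocks is $7$, $3$, $1$ or $0$. If it is $3$, the shared blocks are the three blocks through one element $x_0\in\mathsf X$; the other $A$-blocks and the other $B$-blocks correspond to the two parity classes of $\{0,1\}^3$, when the three pairs obtained by removing $x_0$ from the shared blocks are each labelled by $0,1$.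
\end{lemma}

\begin{proof}
If two blocks are shared, meeting in $x_0$, then the third block through $x_0$ consists of $x_0$ and the two points outside the other two, in both planes; so it is shared. The four remaining blocks of each plane do not contain $x_0$ and meet each block through $x_0$ in one point. So they are transversals of the three pairs, i.e.\ elements of $\{0,1\}^3$, and any two of them agree in exactly one place, i.e.\ have Hamming distance $2$. Four such elements form a parity class. If the two classes agree, all blocks are shared; otherwise exactly three.
\end{proof}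

\begin{lemma}\label{lem:R}
If all blocks are shared, then $\mathcal R=0$. Otherwise $\dim\mathcal R\le1$.
\end{lemma}

\begin{proof}
If all blocks are shared, then $|A\cap B|=1$ whenever $A\ne B$. So each row of $H_x$ has at most one nonzero entry, and $H_x=0$ since the row sums vanish.

Now suppose there are $0$, $1$ or $3$ shared blocks. Let $x\in A=\{x,v,w\}$, where $A$ is not shared. The $B$-blocks through $x,v$ and through $x,w$ are different, so exactly one of the three $B$-blocks through $x$ meets $A$ only in $x$, and the entry of $H_x$ in that cell is zero. The same holds for the columns, with the roles of $A$- and $B$-blocks exchanged.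

If $x$ is on no shared block, the cells $(A,B)$ with $A\cap B=\{x\}$ are therefore the cells of a permutation. $H_x$ vanishes there, and the zero row and column sums force, up to reordering rows and columns,
\[
H_x=a_x\begin{pmatrix}0&1&-1\\-1&0&1\\1&-1&0\end{pmatrix}.
\]

If $x$ is on exactly one shared block $C$, then $C\cap B=\{x\}$ for the two other $B$-blocks through $x$ and $A\cap C=\{x\}$ for the two other $A$-blocks. So the cells $(C,B)$ and $(A,C)$ are zero, hence also $(C,C)$, and the remaining $2\times2$ part is $a_x\left(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\right)$.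

If $x$ is on more than one shared block, then by Lemma~\ref{lem:shared} there are three and $x=x_0$. The cells $(A,B)$ with $A\neq B$ are zero, hence $H_x=0$.

Let $\{x,y\}$ be a pair contained in no shared block; then $x,y\ne x_0$ in the case of three shared blocks. The $A$-block $A$ and the $B$-block $B$ through $x,y$ are different sets, so $A\cap B=\{x,y\}$, and neither is shared. By the above, $H_x(A,B)=\pm a_x$ and $H_y(A,B)=\pm a_y$: these cells are neither in the row or column of a shared block nor cells with $|A\cap B|=1$. So \eqref{eq:rel} reads $\pm a_x\pm a_y=0$. Consider the graph of all such pairs. If there are no shared blocks, it is the complete graph on $\mathsf X$; if there is one, the complete graph minus a triangle; if there are three, an octahedron on $\mathsf X\setminus\{x_0\}$. All these graphs are connected, so one $a_x$ determines all others, and $\dim\mathcal R\le1$.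
\end{proof}

\begin{lemma}\label{lem:rank}
If not all blocks are shared, $\mathcal G_\tau$ contains an element of rank $\ge5$.
\end{lemma}

\begin{proof}
We write $z_A,z'_B$ for the coordinates of $z,z'\in Z$, i.e.\ $z_A=z_i$ for $A=A_i$ and $z'_B=z'_k$ for $B=B_k$. A form $\sum g_{AB}z_Az'_B$ lies in $\mathcal G_\tau$ if and only if for every $x$ the restriction of $(g_{AB})$ to (the $A$-blocks through $x$) $\times$ (the $B$-blocks through $x$) has the form $r_A+c_B$, since the matrices of this form are the annihilator of the $3\times3$ matrices with zero row and column sums. In particular, every matrix supported on pairs $(A,B)$ with $A\cap B=\emptyset$ defines an element of $\mathcal G_\tau$.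

\emph{No shared block.} Let $A$ be an $A$-block. The $B$-blocks through its three pairs of points are distinct, and each point of $A$ lies on one further $B$-block, which meets $A$ only there. So six $B$-blocks meet $A$, and exactly one, $\bar A$, is disjoint from $A$. By the same argument with $A$- and $B$-blocks exchanged, each $B$-block is disjoint from exactly one $A$-block, so $A\mapsto\bar A$ is a bijection. If $z$ is in the left radical of $\sum_Az_Az'_{\bar A}$, then $(z_A)$ is orthogonal to all vectors with coordinate sum $0$, hence constant. So the left radical has dimension $\le1$, and the rank is $\ge5$.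

\emph{One shared block $C$.} Let $A=\{x,u,v\}\ne C$ be an $A$-block with $x\in C$; then $u,v\notin C$. The $B$-blocks meeting $A$ are: $C$; the three distinct $B$-blocks containing $\{u,v\}$, $\{x,u\}$, $\{x,v\}$; and the third $B$-blocks through $u$ and through $v$, which are distinct since only one $B$-block contains $\{u,v\}$. (The three $B$-blocks through $x$ are $C$ and those containing $\{x,u\}$ and $\{x,v\}$.) These are six, so exactly one $B$-block $\bar A$ is disjoint from $A$, and $\bar A\ne C$. By the same argument with the roles exchanged, each non-shared $B$-block is disjoint from exactly one $A$-block, and this is not $C$. So $A\mapsto\bar A$ is a bijection between the non-shared $A$- and $B$-blocks. Dropping the $C$-coordinate identifies $Z$ with $K^6$, on both sides, so $\sum_{A\neq C}z_Az'_{\bar A}$ has rank $6$.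

\emph{Three shared blocks}, denoted by $S$. Non-shared $A$ and $B$ correspond to vectors of opposite parity, at Hamming distance $1$ or $3$, so they meet in $2$ or $0$ points; each non-shared $A$ is disjoint from exactly one non-shared $B$-block $\bar A$, the antipode. The form $\sum z_Az'_{\bar A}$ has rank only $4$, so we modify it. Let $\theta$ be a nonconstant $K$-valued function on the three shared blocks, and put
\[
g_{SS'}=0,\quad g_{SB}=-\theta(S),\quad g_{AS}=\theta(S),\quad g_{A\bar A}=1,\quad g_{AB}=0\ (B\neq\bar A),
\]
where $A,B$ denote non-shared blocks. The restriction at $x=x_0$ is $0$. At $x\ne x_0$ on $S$ the restriction is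
\[
\begin{pmatrix}0&-\theta&-\theta\\ \theta&0&0\\ \theta&0&0\end{pmatrix}=(r_A+c_B),\qquad \theta=\theta(S),\quad r=(-\theta,0,0),\quad c=(\theta,0,0),
\]
since the non-shared blocks through $x$ are not disjoint. So the form $G$ with this matrix lies in $\mathcal G_\tau$. With $\alpha=\sum_Az_A$ and $\alpha'=\sum_Bz'_B$ (sums over non-shared blocks), $\theta(z)=\sum_S\theta(S)z_S$ and $\theta(z')=\sum_S\theta(S)z'_S$ we have
\[
G(z,z')=\alpha\,\theta(z')-\theta(z)\,\alpha'+\sum_Az_Az'_{\bar A}.
\]
Let $z$ be in the left radical. Taking $z'$ supported on the $S$'s with $\sum z'_S=0$ and $\theta(z')\ne0$ we get $\alpha=0$. Then arbitrary $z'_B$, compensated by the $z'_S$, give $z_A=\theta(z)$ for all four $A$. So $0=\alpha=4\theta(z)$, and since $\operatorname{char}K\neq2$, $\theta(z)=0$ and all $z_A=0$. The left radical is thus contained in $\{z_A=0\text{ for all }A,\ \sum z_S=0,\ \theta(z)=0\}$, which has dimension $1$. So the rank is $\ge5$.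
\end{proof}

Lemmas~\ref{lem:R} and \ref{lem:rank} together prove Lemma~\ref{lem:claim}, and with it Proposition~\ref{prop:generic}.

\subsection{All dimensions}

\begin{proof}[Proof of Proposition~\ref{prop:seed}]
For $n=2$ choose $T$ with $f(T)\ne0$ in Proposition~\ref{prop:generic}; this is possible as $K$ is infinite.

For $n>2$ let $V=V'\oplus V''$ with $\dim V'=4$ and $V''=(K^2)^{n-2}$. Let $(D'_L)$ be a seed in $V'$, choose distinct $\lambda_L\in K$, and put $D''_L=\langle(1,\lambda_L)\rangle^{n-2}$ and $D_L=D'_L\oplus D''_L$. The $D_L$ are pairwise complementary, and the type $0$ configuration in $V'$ is also one in $V$, for the $D_L$.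

Suppose $\{D_L^\perp\}$ had a configuration $y$. Since $D_L^\perp$ is the direct sum of $D_L'^\perp$ and of the annihilators of $(1,\lambda_L)$ in the $n-2$ copies of $(K^2)^*$, the components of $y$ in $V'^*$ and in these copies satisfy the same linear conditions. For type $0^*$, label the $K$-line $N$; then all components also satisfy $y(a')-y(m)=\kappa(y(a)-y(m))$ with the same $\kappa\ne0,1$. Some component is nonconstant, hence injective by Lemma~\ref{lem:dim}(i) or (ii). So it is a configuration of the same type, either in $\{D_L'^\perp\}$, which is impossible, or in a set of distinct $1$-dimensional subspaces of a $2$-dimensional space. In the latter case every line occurring is $K$-collinear, because all members are $1$-dimensional; this contradicts Lemma~\ref{lem:rigid}(a) for types $0$ and $0^*$, and Lemma~\ref{lem:rigid}(b) for type $1$ (with $\omega$ labelled $m$), both with $n=1$.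
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $\operatorname{char}K=2$. Then \emph{every} translation plane has a Fano subplane. Take distinct components $C_1,C_2$, nonzero $a\in C_1$ and $b\in C_2$, and let $C_3$ be the component containing $a+b$; it differs from $C_1$ and $C_2$. The points $0,a,b,a+b$ and the infinite points of $C_1,C_2,C_3$ form a Fano subplane, with $\ell_\infty$ as one of the lines. Indeed the line through $a$ and $b$ has direction $C_3$ because $a-b=a+b$. So the implication holds.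

Let $n=1$. Then $S$ consists of all $1$-dimensional subspaces of $V$, and $S^\perp$ of all $1$-dimensional subspaces of $V^*$. So $\pi(S)\cong\pi(S^\perp)$, and the implication holds.

If $\operatorname{char}K\ne2$ and $n\ge2$, the implication fails for some $S$ by Theorem~\ref{thm:A}. \qed

\section{Proof of Theorem~\ref{thm:C}}\label{sec:C}

Now $K$ is any field with $\operatorname{char}K\ne2$, and $n=2$. Sections~\ref{sec:config} and \ref{sec:rigid} apply.

\subsection{One point at infinity}

By Lemmas~\ref{lem:dict} and \ref{lem:PhiPsi} there are distinct $D_0,\dots,D_3,D\in S$ as in Lemma~\ref{lem:PhiPsi} (with $V=X\oplus X$) and $u\ne0$ with $u,\Phi u,\Psi u\in D$. The idea is that the operators belonging to the annihilators are, up to sign, the adjoints of $\Phi$ and $\Psi$.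

Identify $V^*=X^*\oplus X^*$ by the pairing \eqref{eq:pairing}. Then
\[
D_0^\perp=\{(f,0)\},\quad D_1^\perp=\{(0,f)\},\quad D_2^\perp=\{(f,f)\},\quad D_3^\perp=\{(f,M^Tf)\},
\]
so the operators of Lemma~\ref{lem:PhiPsi} for these four members of $S^\perp$ are
\[
\Phi'(f,g)=(g-f,\ g-M^Tf),\qquad \Psi'(f,g)=(M^{-T}g-f,\ g-f).
\]
For $\eta=(f,g)$ and $v=(x,y)$ we compute
\begin{align*}
\langle\Phi'\eta,v\rangle&=g(y)-f(y)-g(x)+f(Mx)=-\bigl(f(y-Mx)-g(y-x)\bigr)=-\langle\eta,\Phi v\rangle,\\
\langle\Psi'\eta,v\rangle&=g(M^{-1}y)-f(y)-g(x)+f(x)=-\bigl(f(y-x)-g(M^{-1}y-x)\bigr)=-\langle\eta,\Psi v\rangle.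
\end{align*}
By Lemma~\ref{lem:PhiPsi}, $S^\perp$ has a type $1$ configuration with the corresponding members if and only if some $\eta\ne0$ satisfies $\eta,\Phi'\eta,\Psi'\eta\in D^\perp$. By the two formulas this means that $\eta$ kills $D$, $\Phi D$ and $\Psi D$. So we must show $D+\Phi D+\Psi D\ne V$.

As $\Phi,\Psi$ have no common eigenvector, $\dim\langle u,\Phi u,\Psi u\rangle\ge2=\dim D$. So $D=\langle u,\Phi u,\Psi u\rangle$, and there is a relation $\lambda_0u+\lambda_1\Phi u+\lambda_2\Psi u=0$ with $(\lambda_1,\lambda_2)\neq(0,0)$. If $\lambda_2\ne0$, then $\Psi u\in\langle u,\Phi u\rangle$, so $D=\langle u,\Phi u\rangle$, and $\Psi\Phi u=-\Phi\Psi u\in\langle\Phi u,\Phi^2u\rangle$. Hence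
\[
D+\Phi D+\Psi D=\langle u,\Phi u,\Phi^2u\rangle\ne V .
\]
If $\lambda_1\neq0$, exchange the roles of $\Phi$ and $\Psi$: the sum is $\langle u,\Psi u,\Psi^2u\rangle\neq V$. By Lemma~\ref{lem:dict} the extension of $\pi(S^\perp)$ has a Fano subplane, again with exactly one point at infinity.

\subsection{A line that is collinear over $K$}

Here we write down a configuration in $S^\perp$ explicitly. By Lemma~\ref{lem:dict} we have a type $0$ configuration in $S$ with a $K$-collinear line, in particular a type $0^*$ configuration. Label its $K$-line $N$, write $D_i=D_{L_i}$ and $x$ for $p(x)$, and put $m=0$, $a'=\kappa a$ with $\kappa\ne0,1$. By Lemma~\ref{lem:rigid}(a) the six lines $L\ne N$ are not $K$-collinear, so each of $D_0,\dots,D_5$ is spanned by differences. Thus $D_4=\langle b,b'\rangle$ and $D_5=\langle c,c'\rangle$, and $(e_1,e_2,e_3,e_4)=(b,b',c,c')$ is a basis of $V$. Let $a=\sum\alpha_ie_i$ and $s=\sum\alpha_i$. Then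
\[
\begin{aligned}
D_0&=\langle a-e_1,\,a-e_3\rangle, & D_1&=\langle a-e_2,\,a-e_4\rangle,\\
D_2&=\langle\kappa a-e_1,\,\kappa a-e_4\rangle, & D_3&=\langle\kappa a-e_2,\,\kappa a-e_3\rangle.
\end{aligned}
\]
With these bases, the following determinants have, up to sign, the values
\[
\begin{gathered}
(D_0D_4)=\alpha_4,\quad (D_0D_5)=\alpha_2,\quad (D_1D_4)=\alpha_3,\quad (D_1D_5)=\alpha_1,\\
(D_0D_1)=s-1,\quad (D_2D_3)=\kappa s-1 .
\end{gathered}
\]
Indeed, modulo $e_1,e_2$ the vectors of $D_0$ are $(\alpha_3,\alpha_4)$ and $(\alpha_3-1,\alpha_4)$, with determinant $\alpha_4$, and modulo $e_3,e_4$ they are $(\alpha_1-1,\alpha_2)$ and $(\alpha_1,\alpha_2)$, with determinant $-\alpha_2$. Modulo $e_1,e_2$ the vectors of $D_1$ are $(\alpha_3,\alpha_4)$ and $(\alpha_3,\alpha_4-1)$, with determinant $-\alpha_3$, and modulo $e_3,e_4$ they are $(\alpha_1,\alpha_2-1)$ and $(\alpha_1,\alpha_2)$, with determinant $\alpha_1$. Finally, the $4\times4$ matrix with columns $ta-e_i$ is $ta\,(1,1,1,1)-I$, where $a$ is written as a column and $I$ is the identity matrix; its determinant is $1-ts$. Take $t=1$ and $t=\kappa$. Since distinct components are complementary,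 all six numbers are nonzero.

In $V^*$, with dual basis $e_i^*$, we define
\[
\begin{gathered}
y_m=0,\qquad y_a=\sum e_i^*,\qquad y_{a'}=\kappa'y_a,\qquad \kappa'=\frac{\kappa(s-1)}{\kappa s-1},\\
(y_b,\,y_{b'},\,y_c,\,y_{c'})=(s-1)\Bigl(\frac{e_1^*}{\alpha_1},\frac{e_2^*}{\alpha_2},\frac{e_3^*}{\alpha_3},\frac{e_4^*}{\alpha_4}\Bigr),
\end{gathered}
\]
and assign to $L_0,L_1,L_2,L_3,L_4,L_5$ the components $D_1^\perp,D_0^\perp,D_3^\perp,D_2^\perp,D_5^\perp,D_4^\perp$. We verify the conditions.
\begin{itemize}
\item $L_4$ and $L_5$: $y_m=0$, $y_b,y_{b'}\in\langle e_1^*,e_2^*\rangle=D_5^\perp$ and $y_c,y_{c'}\in\langle e_3^*,e_4^*\rangle=D_4^\perp$.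
\item $L_0$: $y_a,y_b,y_c$ all take the value $s-1$ on both $a-e_2$ and $a-e_4$, which span $D_1$.
\item $L_1$: $y_a,y_{b'},y_{c'}$ all take the value $s-1$ on both $a-e_1$ and $a-e_3$, which span $D_0$.
\item $L_2$: $y_{a'},y_b,y_{c'}$ all take the value $\kappa'(\kappa s-1)=\kappa(s-1)$ on both $\kappa a-e_2$ and $\kappa a-e_3$, which span $D_3$.
\item $L_3$: $y_{a'},y_{b'},y_c$ all take the value $\kappa(s-1)$ on both $\kappa a-e_1$ and $\kappa a-e_4$, which span $D_2$.
\end{itemize}
So all conditions on the lines $L\ne N$ hold. Since $y_a\neq0=y_m$, the map $y$ is nonconstant, hence injective by Lemma~\ref{lem:dim}(i).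

It remains to find a direction for $N$. As $S^\perp$ is a spread, some $E\in S^\perp$ contains $y_a$, and then it contains all differences on $N$. Suppose $E$ were the component assigned to a line $L\ne N$. Let $L\cap N=\{x\}$, $x'\in N\setminus\{x\}$ and $z\in L\setminus\{x\}$. Then $y_{x'}-y_z=(y_{x'}-y_x)+(y_x-y_z)$ lies in $E$, and also in the component assigned to the line $x'z\ne N,L$, which is different from $E$. So $y_{x'}=y_z$, contradicting injectivity. Hence $y$ is a type $0$ configuration in $S^\perp$, and Lemma~\ref{lem:dict} gives a Fano subplane. This proves Theorem~\ref{thm:C}. \qed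

\begin{thebibliography}{1}
\bibitem{NdM}
Note di Matematica \textbf{27}, n.~1, 2007, 21--38.
\url{http://siba-ese.unisalento.it/index.php/notemat/article/download/290/183}
\end{thebibliography}

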